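\title{Spanning eulerian subdigraphs of semicomplete digraphs avoiding prescribed arcs}

\begin{abstract}
We prove that a semicomplete digraph of arc-strong connectivity at least $k+1$ has a spanning eulerian subdigraph avoiding any prescribed set of at most $k$ arcs, as conjectured by Bang-Jensen, Havet and Yeo. The proof rests on a statement about arbitrary strong digraphs: if there is no spanning eulerian subdigraph, then there are a proper vertex set $K$ and a vertex $w\in K$ such that the number of arcs leaving $K$ is at most the number of non-neighbors of $w$ inside $K$. The set $K$ is built from the possible ends of trails that start at $w$ and visit every vertex of a largest eulerian subdigraph. The same statement gives a sharp condition for general digraphs in terms of non-neighbors, and sharp results on spanning eulerian subdigraphs through a prescribed arc and on spanning trails with prescribed ends.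
\end{abstract}

\section{Introduction}\label{sec:intro}

Digraphs in this paper are finite, have at least two vertices, and have no loops and no parallel arcs; the two opposite arcs $uv$ and $vu$ may both be present. When parallel arcs are allowed, as distinct objects, we speak of a \emph{multidigraph}. Two vertices are \emph{adjacent} if at least one arc joins them, and a \emph{non-neighbor} of $w$ is a vertex $y\neq w$ not adjacent to $w$. A digraph is \emph{semicomplete} if any two distinct vertices are adjacent. It is \emph{strong} if every vertex can be reached from every other vertex by a directed path, and its \emph{arc-strong connectivity} $\lambda(D)$ is the minimum number of arcs whose removal leaves a digraph that is not strong. A subdigraph $F$ is \emph{eulerian} if it is connected (as an undirected graph) and $d^+_F(v)=d^-_F(v)$ for every vertex $v$ of $F$; a single vertex without arcs counts as eulerian. A digraph is \emph{supereulerian} if it has a \emph{spanning} eulerian subdigraph, one that contains all the vertices. Equivalently, some closed walk visits every vertex and repeats no arc.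

How many arcs must be deleted from a semicomplete digraph $D$ before it stops being supereulerian? A supereulerian digraph is strong, since one can follow the closed walk from any vertex to any other. So $\lambda(D)$ suitably chosen arcs always suffice, and the question is whether fewer arcs can ever do. A strong semicomplete digraph is supereulerian (Section~\ref{sec:small} contains a short proof), which suggests the answer no. But $D-A'$ need not be semicomplete, and strong connectivity of $D-A'$ is not enough by itself: in Section~\ref{sec:small} we delete one arc from a semicomplete digraph on four vertices and obtain a strong digraph that is not supereulerian. For hamiltonian cycles in place of eulerian subdigraphs, one deleted arc can be fatal however large $\lambda(D)$ is (Example~\ref{ex:ham}).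

Bang-Jensen, Havet and Yeo conjectured that, for every integer $k\ge1$, every semicomplete digraph $D$ with $\lambda(D)\ge k+1$ remains supereulerian after the deletion of any $k$ arcs; the problem is posed in \cite{BJ}. Bang-Jensen, D\'epr\'es and Yeo proved this under the assumption $\lambda(D)\ge\lceil (6k+1)/5\rceil$, a bound that equals $k+\lceil (k+1)/5\rceil$ and hence equals $k+1$ for $k\le4$. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $k\ge0$, let $D=(V,A)$ be a semicomplete digraph with $\lambda(D)\ge k+1$, and let $A'\subseteq A$ with $|A'|\le k$. Then $D-A'$ has a spanning eulerian subdigraph.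
\end{theorem}

The bound $k+1$ is best possible for every $D$: if $\lambda(D)\le k$, then some set of at most $k$ arcs destroys strong connectivity, and it can be enlarged to exactly $k$ arcs when $|A|\ge k$. Thus the minimum number of arcs whose deletion makes a semicomplete digraph $D$ non-supereulerian is exactly $\lambda(D)$.

A deleted arc can do harm in two ways: it can thin out a cut, or it can make two vertices non-adjacent. Theorem~\ref{thm:main} holds because the obstruction to being supereulerian can be put in a form in which no deleted arc does both. Let $H$ be a multidigraph with vertex set $V$. For $K\subseteq V$ let $\delta^+_H(K)$ and $\delta^-_H(K)$ be the sets of arcs leaving and entering $K$, and put $d^{\pm}_H(K)=|\delta^{\pm}_H(K)|$. Call $K$ \emph{nontrivial} if $\emptyset\ne K\ne V$. For $w\in K$ let $n_H(w,K)$ be the number of non-neighbors of $w$ in $H$ that lie in $K$. A \emph{trail} is a walk without repeated arcs.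

\begin{theorem}\label{thm:cut}
Let $H$ be a strong multidigraph and let $L\subseteq A(H)$, possibly empty, be contained in some closed trail of $H$. If $H$ has no spanning eulerian subdigraph containing $L$, then there are a nontrivial set $K\subset V(H)$ and a vertex $w\in K$ with
\[
d^+_H(K)\ \le\ n_H(w,K)+|L\cap\delta^-_H(K)| .
\]
\end{theorem}

The non-neighbors are counted \emph{inside} $K$. When $H=D-A'$, each of them is paid for by a deleted arc with both ends in $K$, and such an arc does not leave $K$. Only $L=\emptyset$ is needed for Theorem~\ref{thm:main}, and a reader interested in that theorem alone may ignore $L$ throughout. The case $L=\emptyset$ also gives a condition for general digraphs.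

\begin{theorem}\label{thm:general}
Let $H$ be a digraph with $d^+_H(K)>n_H(w,K)$ for every nontrivial $K$ and every $w\in K$. Then $H$ is supereulerian. In particular, if every vertex of $H$ has at most $\lambda(H)-1$ non-neighbors, then $H$ is supereulerian. Here $\lambda(H)-1$ cannot be replaced by $\lambda(H)$.
\end{theorem}

With $L\neq\emptyset$ we can prescribe a trail to be used, or the two ends of a spanning trail. A \emph{spanning $(x,y)$-trail} is a trail from $x$ to $y$ that visits all vertices.

\begin{theorem}\label{thm:prescribed}
Let $k\ge 0$, let $D=(V,A)$ be a semicomplete digraph, let $A'\subseteq A$ with $|A'|\le k$, and let $H=D-A'$.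
\begin{enumerate}
\item[(a)] If $L$ is the arc set of a trail of $H$ with $\ell$ arcs and $\lambda(D)\ge k+\ell+1$, then $H$ has a spanning eulerian subdigraph containing $L$. In particular, if $\lambda(D)\ge k+2$, then every arc of $H$ lies in a spanning eulerian subdigraph of $H$.
\item[(b)] If $\lambda(D)\ge k+2$, then $H$ has a spanning $(x,y)$-trail for all distinct $x,y\in V$.
\end{enumerate}
For every $k\ge0$ the bound $k+2$ is best possible both in the single-arc case of \textup{(a)} and in \textup{(b)}.
\end{theorem}

Section~\ref{sec:facts} recalls three basic facts, and Section~\ref{sec:small} shows the method on two small cases. Theorem~\ref{thm:cut} is proved in Section~\ref{sec:cut}, the positive statements of the other theorems are derived in Section~\ref{sec:cons}, and the sharpness statements are proved in Section~\ref{sec:sharp}.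

\section{Trails and cuts}\label{sec:facts}

Formally, a trail in a multidigraph $H$ is a sequence $v_0,e_1,v_1,\dots,e_m,v_m$ with $m\ge0$, where $e_i$ is an arc from $v_{i-1}$ to $v_i$ and the arcs $e_i$ are distinct. It \emph{visits} $v_0,\dots,v_m$, it is \emph{closed} if $v_0=v_m$, and it is a \emph{path} if the $v_i$ are distinct. A single vertex ($m=0$) is a closed trail. We write $uv$ for an arc from its \emph{tail} $u$ to its \emph{head} $v$; if there are parallel arcs, $uv$ denotes one fixed arc among them.

\begin{lemma}\label{lem:facts}
Let $H$ be a multidigraph.
\begin{enumerate}
\item[(a)] The eulerian subdigraphs of $H$ are exactly the subdigraphs formed by the vertices and arcs of a closed trail. Such a trail, an \emph{Euler tour} of the subdigraph, can be chosen to start and end at any given vertex of the subdigraph, or to end with any given arc of the subdigraph.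
\item[(b)] If $F$ is an eulerian subdigraph of $H$ and $K\subseteq V(H)$, then $|A(F)\cap\delta^+_H(K)|=|A(F)\cap\delta^-_H(K)|$.
\item[(c)] $\lambda(H)$ is the minimum of $d^+_H(K)$ over all nontrivial $K$. In particular, $H$ is strong if and only if $d^+_H(K)\ge1$ for all nontrivial $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first sentence of (a) is Euler's theorem, and the second follows by rotating the closed trail cyclically. For (b), an Euler tour of $F$ leaves $K$ as often as it enters $K$. For (c), deleting $\delta_H^+(K)$ leaves no path from $K$ to its complement, so $\lambda(H)\le d^+_H(K)$. Conversely, if $H-B$ is not strong, choose a vertex $u$ that does not reach all vertices in $H-B$ and let $K$ be the set of vertices that it does reach; then $K$ is nontrivial and $\delta^+_H(K)\subseteq B$.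
\end{proof}

Part (b) explains the last term in Theorem~\ref{thm:cut}: an eulerian subdigraph containing $L$ has to leave $K$ once for each arc of $L$ that enters $K$.

\section{Two small cases}\label{sec:small}

\subsection{No deleted arcs}

Let $D$ be strong and semicomplete; we show that $D$ is supereulerian. Let $F$ be an eulerian subdigraph with the maximum number of vertices, let $X=V(F)$, and suppose that $X\ne V(D)$. Since $D$ is strong, there are an arc $u_0w$ with $u_0\in X$, $w\notin X$, and a path $P$ from $w$ to a vertex $a\in X$ that meets $X$ only in $a$. If $F$ is a single vertex, then $a=u_0$ and $u_0w$ together with $P$ is a cycle with more vertices than $F$. Otherwise let $x_0x_1\cdots x_m$, with $x_m=x_0$, be an Euler tour of $F$, read indices modulo $m$, and let $a=x_i$.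

Follow $P$ and then the whole tour from $x_i$ back to $x_i$, and remove the last arc $x_{i-1}x_i$. The result is a trail from $w$ to $x_{i-1}$ that visits all of $X\cup\{w\}$. If $x_{i-1}w$ were an arc, it would close this trail and give an eulerian subdigraph with more vertices than $F$. So $x_{i-1}w$ is not an arc, and by semicompleteness $wx_{i-1}$ is an arc. Now repeat the argument with the one-arc path $wx_{i-1}$ in place of $P$, and continue backward around the tour. None of $x_{i-1},x_{i-2},\dots,x_{i-m}$ sends an arc to $w$. These vertices include $u_0$, a contradiction.

If arcs have been deleted, the backward walk can stop at a non-neighbor $y$ of $w$. At that moment we hold a trail from $w$ to $y$ that visits $X\cup\{w\}$ and cannot be closed or restarted. Two moves remain: prolong the trail by an unused arc out of $y$, or remove an arc into $y$, provided that no vertex is lost. The next case shows what it means when these moves run out.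

\subsection{One deleted arc}

Let $H$ have vertices $a,b,y,w$ and arcs $ay,\ aw,\ yb,\ wb,\ ba$; see Figure~\ref{fig:four}. It arises from the semicomplete digraph $D=H+yw$ by deleting one arc. It is strong, being the union of the cycles $ayba$ and $awba$. It is not supereulerian: both $y$ and $w$ would need their entering arc from $a$, but only one arc enters $a$. This is consistent with Theorem~\ref{thm:main}, since only one arc of $D$ leaves $b$ and so $\lambda(D)=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.1]
\node[circle,draw,inner sep=2pt] (a) at (0,0) {$a$};
\node[circle,draw,inner sep=2pt] (w) at (2,1) {$w$};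
\node[circle,draw,inner sep=2pt] (y) at (2,-1) {$y$};
\node[circle,draw,inner sep=2pt] (b) at (4,0) {$b$};
\draw[->,very thick] (a) -- (y);
\draw[->,very thick] (y) -- (b);
\draw[->,very thick] (b) -- (a);
\draw[->] (a) -- (w);
\draw[->] (w) -- (b);
\draw[dashed,rounded corners] (1.3,-1.5) rectangle (4.6,1.5);
\node at (4.25,1.15) {$K$};
\end{tikzpicture}
\caption{A strong digraph that is not supereulerian. The thick cycle is a largest eulerian subdigraph and misses $w$. Only the arc $ba$ leaves the set $K=\{w,b,y\}$, and $w$ has exactly one non-neighbor in $K$, namely $y$.}
\label{fig:four}
\end{figure}

Take $F$ to be the cycle $ayba$ and start with the trail $wbayb$, which ends at $b$. No unused arc leaves $b$. Removing the last arc gives the trail $wbay$, which ends at the non-neighbor $y$ of $w$. From there we can only put $yb$ back, because removing $ay$ would lose the vertex $y$. So the ends that occur are $b$ and $y$. Let $K=\{w,b,y\}$ consist of these ends and $w$. The only arc leaving $K$ is $ba$, an arc of $F$. It is balanced by the arc $ay$ of $F$ entering $K$, the arc that we were unable to remove, and the head of that arc is a non-neighbor of $w$. Hence $d^+_H(K)=1=n_H(w,K)$.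

The general proof establishes the same three facts: every arc leaving $K$ belongs to $F$; at most one arc of $F$ from outside $K$ enters each vertex of $K$; and no such arc enters a vertex adjacent to $w$.

\section{Proof of Theorem~\ref{thm:cut}}\label{sec:cut}

Let $H$ and $L$ be as in Theorem~\ref{thm:cut}, let $V=V(H)$, and assume that no spanning eulerian subdigraph contains $L$. Since $L$ lies in a closed trail, some eulerian subdigraph contains $L$. Among these let $F$ have the maximum number of vertices. Put $X=V(F)$ and $W=V\setminus X$; both sets are nonempty. Since $H$ is strong, we can fix an arc $u_0w$ with $u_0\in X$ and $w\in W$. The choice of $F$ and Lemma~\ref{lem:facts}(a) give: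
\begin{equation}\label{eq:max}
\text{no closed trail of $H$ contains $L$ and visits all of $X\cup\{w\}$.}
\end{equation}

\subsection{States and moves}

We consider trails that start at $w$ and could contradict \eqref{eq:max} if they returned to $w$. We record only the arc set of such a trail and not the order of the arcs. The same arc set can often be traversed in several orders, with different last arcs, and each of these last arcs is a candidate for removal.

\begin{definition}
A \emph{state} is a pair $(T,v)$ such that $T\supseteq L$ and $T$ is the arc set of a trail of $H$ from $w$ to $v$ that visits all of $X\cup\{w\}$. The vertex $v$ is the \emph{end} of the state.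
\end{definition}

By \eqref{eq:max}, the end of a state is never $w$. If $P$ is a path from $w$ to a vertex $a\in X$ with all vertices other than $a$ in $W$, then $(A(P)\cup A(F),a)$ is a state: follow $P$ and then an Euler tour of $F$ from $a$ to $a$, and note that no arc is repeated because arcs of $P$ have their tails in $W$. These are the \emph{initial states}. There are two moves from a state $(T,v)$.
\begin{itemize}
\item \emph{Extension} along an arc $vx\in A(H)\setminus T$ produces $(T\cup\{vx\},x)$. This is always a state.
\item \emph{Retraction} along an arc $uv\in T\setminus L$ produces $(T\setminus\{uv\},u)$. It is \emph{allowed} if $T\setminus\{uv\}$ is the arc set of a trail from $w$ to $u$ that visits all of $X\cup\{w\}$, that is, if the result is a state.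
\end{itemize}
A state is \emph{reachable} if it arises from an initial state by a finite, possibly empty, sequence of extensions and allowed retractions. Let $E$ be the set of ends of reachable states; then $w\notin E$.

Extensions are unrestricted, so the difficulty lies with retractions. The next lemma says that each state forbids at most one of them, apart from those along $L$.

\begin{lemma}\label{lem:retract}
Let $(T,v)$ be a state. Retraction is allowed along all arcs of $T\setminus L$ with head $v$, except at most one.
\end{lemma}

\begin{proof}
Order $T$ as a trail from $w$ to $v$ visiting $X\cup\{w\}$. Since $v\ne w$, the trail arrives at $v$ for the first time through some arc $e_1$. Cut the rest of the trail at each return to $v$. This gives closed trails $C_1,\dots,C_r$, $r\ge0$, each starting and ending at $v$ and not visiting $v$ in between. The arcs of $T$ with head $v$ are $e_1$ and the last arcs of $C_1,\dots,C_r$. Let $uv\notin L$ be the last arc of $C_j$. The closed trails may be traversed in any order, so let $C_j$ come last and delete $uv$. What remains is a trail from $w$ to $u$ with arc set $T\setminus\{uv\}$. It visits the same vertices as before, since $v$ is still visited through $e_1$. So only the retraction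 along $e_1$ can fail to be allowed.
\end{proof}

We want to conclude that $E$ is closed under following arcs outside $F$ forward and most arcs of $F$ backward. An obstacle is that a reachable state $(T,v)$ may be far from its initial state: an arc $vx\notin A(F)$ may already be in $T$ and so unavailable for extension, and an arc $uv\in A(F)$ may already have been removed. In both cases an earlier state does the job.

\begin{lemma}\label{lem:history}
Let the state $(T,v)$ be reached from the initial state $(T_0,a)$. Every arc of $T\setminus T_0$ has its head in $E$, and every arc of $T_0\setminus T$ has its tail in $E$.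
\end{lemma}

\begin{proof}
An arc of $T\setminus T_0$ was added at some step. That step is an extension along the arc, and it produces a reachable state whose end is the head of the arc. An arc of $T_0\setminus T$ was removed at some step. That step is a retraction along the arc, and it produces a reachable state whose end is the tail of the arc.
\end{proof}

\subsection{The set $K$}

The set $E$ does not contain $w$, and Lemma~\ref{lem:history} says nothing about the arcs of the initial path $P$, which lie outside $F$. Both defects are repaired by adding every vertex through which such a path can run. Let $R$ be the set of vertices reachable from $w$ by a path inside $W$, so that $w\in R\subseteq W$, and put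
\[
K=R\cup E .
\]
Note that $K\cap X\subseteq E$, and that every arc of the path $P$ of an initial state has its tail in $R$.

\begin{lemma}\label{lem:out}
Every arc of $H$ leaving $K$ belongs to $F$.
\end{lemma}

\begin{proof}
Let $v\in K$ and $vx\in A(H)\setminus A(F)$; we show that $x\in K$. Suppose first that $v\in R$. If $x\in W$, then $x\in R$. If $x\in X$, then a path from $w$ to $v$ inside $W$ followed by $vx$ defines an initial state with end $x$, so $x\in E$.

Suppose now that $v\in E\setminus R$, and let $(T,v)$ be reached from the initial state $(T_0,a)$ with $T_0=A(P)\cup A(F)$. If $vx\notin T$, extension along $vx$ shows that $x\in E$. If $vx\in T$, then $vx\notin T_0$, because $vx\notin A(F)$ by assumption and $vx\notin A(P)$ as $v\notin R$. Lemma~\ref{lem:history} gives $x\in E$.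
\end{proof}

By Lemma~\ref{lem:facts}(b) it now suffices to count the arcs of $F$ that enter $K$. Call such an arc \emph{blocked} if it is not in $L$. The head of a blocked arc lies in $K\cap X$.

\begin{lemma}\label{lem:in}
Each vertex of $K\cap X$ is the head of at most one blocked arc.
\end{lemma}

\begin{proof}
Let $v\in K\cap X$ and fix a state $(T,v)$ reached from an initial state $(T_0,a)$. Let $uv$ be a blocked arc; thus $uv\in A(F)\setminus L$ and $u\notin E$. Since $uv\in T_0$, Lemma~\ref{lem:history} forces $uv\in T$. Retraction from $(T,v)$ along $uv$ is not allowed, for it would put $u$ in $E$. By Lemma~\ref{lem:retract}, applied to the one state $(T,v)$, there is at most one such arc.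
\end{proof}

So far we know that $d^+_H(K)\le |K\cap X|+|L\cap\delta^-_H(K)|$. Adjacency to $w$ improves this, exactly as in the backward walk of Section~\ref{sec:small}: an arc to $w$ would close a trail, and an arc from $w$ lets us restart with every retraction available.

\begin{lemma}\label{lem:adj}
Let $v\in K\cap X$.
\begin{enumerate}
\item[(a)] No arc of $H$ goes from $v$ to $w$.
\item[(b)] If $v$ is the head of a blocked arc, then no arc of $H$ goes from $w$ to $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(T,v)$ be reached from $(T_0,a)$ with $T_0=A(P)\cup A(F)$, and suppose that $vw$ is an arc. If $vw\notin T$, extension along $vw$ gives a state with end $w$, which is impossible. So $vw\in T$. But $vw\notin A(F)$ as $w\notin X$, and $vw\notin A(P)$ as the path $P$ starts at $w$. Lemma~\ref{lem:history} gives $w\in E$, which is again impossible.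

(b) Let $uv$ be a blocked arc and suppose that $wv$ is an arc. Then $(\{wv\}\cup A(F),v)$ is an initial state. Take an Euler tour of $F$ that ends with $uv$; it starts at $v$. The arc $wv$ followed by this tour without its last arc is a trail from $w$ to $u$ that visits all of $X\cup\{w\}$. So retraction along $uv$ is allowed and $u\in E\subseteq K$, contrary to $uv$ entering $K$.
\end{proof}

\subsection{The count}

The set $K$ contains $w$. It does not contain $u_0$, by Lemma~\ref{lem:adj}(a), since $u_0\in X$ and $u_0w$ is an arc. So $K$ is nontrivial. Let $Y\subseteq K\cap X$ be the set of heads of blocked arcs. By Lemma~\ref{lem:in} there are exactly $|Y|$ blocked arcs, and by Lemma~\ref{lem:adj} every vertex of $Y$ is a non-neighbor of $w$ in $K$, so $|Y|\le n_H(w,K)$. An arc of $F$ entering $K$ is blocked or belongs to $L$. With Lemma~\ref{lem:out} and Lemma~\ref{lem:facts}(b) we obtain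
\begin{align*}
d^+_H(K)&=|A(F)\cap\delta^+_H(K)|=|A(F)\cap\delta^-_H(K)|\\
&\le|Y|+|L\cap\delta^-_H(K)|\le n_H(w,K)+|L\cap\delta^-_H(K)| .
\end{align*}
This proves Theorem~\ref{thm:cut}. \qed

\begin{remark}
The hypothesis on $L$ is used only for the existence of $F$, and the maximality of $F$ only through \eqref{eq:max}, which keeps $w$ out of $E$. Strong connectivity is used only to find the arc $u_0w$, which gives $K\ne V$; if $H$ is not strong, some nontrivial $K$ has $d^+_H(K)=0$ and the inequality is trivial. The converse of Theorem~\ref{thm:cut} is false: the directed cycle $v_1v_2v_3v_4v_1$ is eulerian, yet $K=\{v_1,v_2,v_3\}$ and $w=v_1$ satisfy $d^+_H(K)=1=n_H(w,K)$.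
\end{remark}

\section{Deleting arcs from a semicomplete digraph}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:general}, except sharpness]
The hypothesis gives $d^+_H(K)\ge1$ for all nontrivial $K$, so $H$ is strong by Lemma~\ref{lem:facts}(c). The set $L=\emptyset$ is contained in a closed trail consisting of one vertex. If $H$ were not supereulerian, Theorem~\ref{thm:cut} would give $K$ and $w$ with $d^+_H(K)\le n_H(w,K)$. For the second statement, if every vertex has at most $\lambda(H)-1$ non-neighbors, then $d^+_H(K)\ge\lambda(H)>n_H(w,K)$ for all nontrivial $K$ and $w\in K$.
\end{proof}

The second statement of Theorem~\ref{thm:general} gives Theorem~\ref{thm:main} under the stronger assumption $\lambda(D)\ge 2k+1$, since $\lambda(D-A')\ge\lambda(D)-k$ and every vertex of $D-A'$ has at most $k$ non-neighbors. This charges each deleted arc twice. The following lemma, the only place in this section where semicompleteness is used, charges it once.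

\begin{lemma}\label{lem:charge}
Let $D=(V,A)$ be semicomplete, let $A'\subseteq A$ with $|A'|\le k$, and let $H=D-A'$. For every nontrivial $K$ and every $w\in K$,
\[
d^+_H(K)\ \ge\ \lambda(D)-k+n_H(w,K).
\]
\end{lemma}

\begin{proof}
Let $y\in K$ be a non-neighbor of $w$ in $H$. Some arc of $D$ joins $w$ and $y$, and it belongs to $A'$. Different vertices $y$ give different arcs, so at least $n_H(w,K)$ arcs of $A'$ have both ends in $K$, and at most $k-n_H(w,K)$ arcs of $A'$ leave $K$. Hence $d^+_H(K)\ge d^+_D(K)-(k-n_H(w,K))$, and $d^+_D(K)\ge\lambda(D)$ by Lemma~\ref{lem:facts}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]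
Let $H=D-A'$. Since $\lambda(D)\ge k+1$, Lemma~\ref{lem:charge} gives $d^+_H(K)\ge n_H(w,K)+1$ for every nontrivial $K$ and every $w\in K$. By the first statement of Theorem~\ref{thm:general}, $H$ is supereulerian.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prescribed}, except sharpness]
(a) Let the given trail go from $s$ to $t$. The digraph $H-L$ arises from $D$ by deleting at most $k+\ell<\lambda(D)$ arcs, so $H-L$ is strong, and so is $H$. A path from $t$ to $s$ in $H-L$ (a single vertex if $s=t$) completes the given trail to a closed trail of $H$ containing $L$. If no spanning eulerian subdigraph of $H$ contained $L$, Theorem~\ref{thm:cut} would give $K$ and $w$ with $d^+_H(K)\le n_H(w,K)+\ell$, whereas Lemma~\ref{lem:charge} gives $d^+_H(K)\ge n_H(w,K)+\ell+1$. The last sentence of (a) is the case $\ell=1$.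

(b) A spanning $(x,y)$-trail becomes a spanning closed trail when an arc from $y$ to $x$ is appended. So let $H^+$ be obtained from $H$ by adding a new arc $e$ from $y$ to $x$. If $H$ already has the arc $yx$, then $e$ is parallel to it; this is why Theorem~\ref{thm:cut} is stated for multidigraphs. Since $|A'|<\lambda(D)$, the digraph $H$ is strong. Hence $H^+$ is strong, and a path from $x$ to $y$ in $H$ followed by $e$ is a closed trail of $H^+$. Suppose that no spanning eulerian subdigraph of $H^+$ contains $e$. Theorem~\ref{thm:cut} with $L=\{e\}$ gives $K$ and $w$ with
\[
d^+_H(K)\le d^+_{H^+}(K)\le n_{H^+}(w,K)+1\le n_H(w,K)+1,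
\]
where the last step holds because vertices non-adjacent in $H^+$ are non-adjacent in $H$. Lemma~\ref{lem:charge} gives $d^+_H(K)\ge n_H(w,K)+2$, a contradiction. So some spanning eulerian subdigraph of $H^+$ contains $e$. Take an Euler tour of it that ends with $e$; it starts at $x$. Deleting $e$ leaves a spanning $(x,y)$-trail of $H$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

In Figure~\ref{fig:four} the obstruction is that $y$ and $w$ can be entered only from $a$, while $a$ can be entered only once. To obtain the same obstruction with larger arc-strong connectivity, we replace $a$ and $b$ by complete digraphs, that is, digraphs with both arcs between any two vertices.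

Let $s,t\ge1$ and $N\ge t+2$. The digraph $G=G(s,t,N)$ has vertex set $R_1\cup M\cup R_2$, where $R_1$ and $R_2$ induce complete digraphs on $N$ vertices each and $M$ is a set of $s$ pairwise non-adjacent vertices. It has all arcs from $R_1$ to $M$, from $M$ to $R_2$ and from $R_1$ to $R_2$, and $t$ \emph{back arcs} from $R_2$ to $R_1$, no two with a common end. Each vertex of $M$ has $s-1$ non-neighbors and all other vertices have none. The arcs entering $R_1$ are exactly the back arcs, and every arc with head in $M$ has its tail in $R_1$.

\begin{lemma}\label{lem:lambda}
$\lambda(G(s,t,N))=t$.
\end{lemma}

\begin{proof}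
We use Lemma~\ref{lem:facts}(c). The arcs leaving $R_2$ are the back arcs, so $\lambda(G)\le t$. Let $S$ be nontrivial. If $1\le|S\cap R_i|\le N-1$ for some $i$, then with $j=|S\cap R_i|$ at least $j(N-j)\ge N-1\ge t$ arcs inside $R_i$ leave $S$. Otherwise each $R_i$ is contained in $S$ or disjoint from $S$. If $S$ contains $R_1$ but not $R_2$, all $N^2$ arcs from $R_1$ to $R_2$ leave $S$. If $S$ contains both, some vertex of $M\setminus S$ receives $N$ arcs from $R_1$. If $S$ contains neither, then $S\subseteq M$ and any vertex of $S$ sends $N$ arcs to $R_2$. If $S$ contains $R_2$ but not $R_1$, the $t$ back arcs leave $S$. In all cases $d^+_G(S)\ge t$.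
\end{proof}

\begin{proof}[Sharpness in Theorem~\ref{thm:general}]
Let $\Delta\ge1$ and $G=G(\Delta+1,\Delta,N)$ with $N\ge\Delta+2$. Then $\lambda(G)=\Delta$ and every vertex has at most $\Delta$ non-neighbors. In a spanning eulerian subdigraph each vertex of $M$ is the head of some arc, so at least $\Delta+1$ arcs of the subdigraph leave $R_1$. Only $\Delta$ arcs of $G$ enter $R_1$, which contradicts Lemma~\ref{lem:facts}(b). So $G$ is not supereulerian.
\end{proof}

\begin{proof}[Sharpness in Theorem~\ref{thm:prescribed}]
Let $k\ge0$, let $D=G(1,k+1,k+3)$, and write $M=\{m\}$. Then $D$ is semicomplete and $\lambda(D)=k+1$. Let $A'$ consist of $k$ back arcs, so that exactly one arc of $H=D-A'$ enters $R_1$. By Lemma~\ref{lem:facts}(b) a spanning eulerian subdigraph of $H$ has at most one arc leaving $R_1$, and it needs an arc from $R_1$ to $m$. So it contains no arc from $R_1$ to $R_2$, and the single-arc case of (a) fails for these arcs. For (b) take $x\in R_2$ and $y\in R_1$. A trail from $x$ to $y$ enters $R_1$ once more than it leaves $R_1$, and it can enter only once, so it never leaves $R_1$. Since it does not start at $m$ and $m$ can be entered only from $R_1$, it does not visit $m$.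
\end{proof}

In $G(s,t,N)$ the return from $R_2$ to $R_1$ is limited by a small number of arcs. If it is limited by a single vertex instead, then $\lambda$ stays large and a closed trail may pass through that vertex many times, but a cycle may not.

\begin{example}\label{ex:ham}
Let $N\ge2$, let $R_1,R_2$ induce complete digraphs on $N$ vertices each, and let $m,m',z$ be three further vertices. Take all arcs from $R_1$ to $R_2\cup\{m,m'\}$, from $\{m,m'\}$ to $R_2\cup\{z\}$, from $R_2$ to $z$ and from $z$ to $R_1$, and the arc $mm'$. This digraph $D$ is semicomplete, and $\lambda(D)\ge N-1$. Indeed, let $S$ be nontrivial. If $S$ contains some but not all vertices of an $R_i$, then $d_D^+(S)\ge N-1$ as in Lemma~\ref{lem:lambda}; assume that it does not. If $z\in S$, then either $S\cap R_1=\emptyset$ and $z$ sends $N$ arcs out of $S$, or $R_1\subseteq S$ and a vertex outside $S$, which lies in $R_2\cup\{m,m'\}$, receives $N$ arcs from $R_1$. If $z\notin S$, then either $R_2\subseteq S$ and $z$ receives $N$ arcs from $S$, or $S\subseteq R_1\cup\{m,m'\}$ and any vertex of $S$ sends $N$ arcs to $R_2$. In $D-mm'$ no cycle passes through all vertices: such a cycle could enter $R_1$ only from $z$, hence once, but it would have to leave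 $R_1$ twice, to $m$ and to $m'$. For $N\ge3$, Theorem~\ref{thm:main} shows that $D-mm'$ is nevertheless supereulerian.
\end{example}

\begin{thebibliography}{1}

\bibitem{BJ}
Jurgen Bang-Jensen (U.~of Soothurn Denmark), \emph{Open problems on digraphs},
\texttt{https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf}.

\end{thebibliography}
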